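\title{A tight Klein bottle in four-space}

\begin{abstract}
An immersion of a compact surface into Euclidean space is tight if every
height function that is a Morse function has as few critical points as the
Morse inequalities allow. We construct a smooth tight embedding of the Klein
bottle into $\mathbb{R}^4$ whose image lies in no hyperplane. The surface is
obtained from a quadratic immersion of the projective plane by replacing a
disk, on which no height function has a nondegenerate extremum, by a M\"obius
band with the same property. It belongs to a family of Klein bottles with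
$O(2)$ symmetry generated by a plane curve. We determine all tight members of
this family: the curve must contain a specific arc of an ellipse, and so it
cannot be real analytic. Combined with two theorems of Kuiper, the example
shows that the Klein bottle has a substantial tight smooth immersion into
$\mathbb{R}^m$ exactly when $m=4$.
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Tight surfaces}
Let $M$ be a compact connected surface without boundary and let
$f\colon M\to\mathbb{R}^m$ be a smooth immersion; smooth always means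
$C^\infty$. For a unit vector $\xi$ the \emph{height function} in the
direction $\xi$ is $h_\xi=\langle f(\cdot),\xi\rangle\colon M\to\mathbb{R}$.
A smooth function is a \emph{Morse function} if its Hessian is nondegenerate
at every critical point. By the Morse inequalities, a Morse function on $M$
has at least $\beta_0+\beta_1+\beta_2$ critical points, where
$\beta_i=\dim H_i(M;\mathbb{Z}_2)$. The immersion $f$ is \emph{tight} if every
height function that is a Morse function has exactly
$\beta_0+\beta_1+\beta_2$ critical points. Since $h_{t\xi}=t\,h_\xi$, we may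
and do use $h_\xi$ for all nonzero vectors $\xi$.

Tightness says that the surface bends no more than its topology forces it to.
For surfaces it is equivalent to minimal total absolute curvature, and also to
the two-piece property: for every hyperplane $H\subset\mathbb{R}^m$ the set
$f^{-1}(\mathbb{R}^m\setminus H)$ has at most two connected components. We
shall use only the definition above. The basic example is one dimension lower:
on a closed convex plane curve a Morse height function has one maximum and one
minimum. On a product of two such curves in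
$\mathbb{R}^2\times\mathbb{R}^2$ a height function is a sum
$h_1(s)+h_2(t)$, so a Morse height function has $2\cdot2=4$ critical points,
which is the sum $1+2+1$ of the Betti numbers of the torus.

A tight surface in $\mathbb{R}^m$ remains tight when $\mathbb{R}^m$ is viewed
as a hyperplane of $\mathbb{R}^{m+1}$, because the only new height function is
a constant. So the dimension of the ambient space carries information only for
\emph{substantial} immersions, those whose image lies in no affine hyperplane.

In $\mathbb{R}^4$ the situation is as follows. Besides the product tori, the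
stereographic projection of the Veronese embedding of $\mathbb{RP}^2$ in $S^4$
is tight. Every compact connected orientable surface without boundary other
than the two-sphere has a substantial tight immersion into $\mathbb{R}^4$, and
the two-sphere is excluded by the Chern--Lashof theorem. Kuiper claimed that
every compact connected non-orientable surface without boundary other than the
Klein bottle has one as well. This leaves the question posed in \cite{notes}:
\emph{does the Klein bottle admit a substantial tight immersion into
$\mathbb{R}^4$?}

The Klein bottle has the same mod~$2$ Betti numbers $1,2,1$ as the torus, so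
the count of critical points offers no obstruction. On the other hand, by
theorems of Kuiper recalled in Section~\ref{sec:dim}, it has no tight
immersion into $\mathbb{R}^3$ and no substantial tight immersion into
$\mathbb{R}^m$ for $m\ge5$, and one might guess that $\mathbb{R}^4$ fails too.
It does not: the answer is yes, and the example is an embedding.

\subsection{A family of Klein bottles}
Identify $\mathbb{R}^4$ with $\mathbb{C}^2$, with the inner product
$\langle z,w\rangle=\operatorname{Re}(z_1\bar w_1+z_2\bar w_2)$. A
\emph{profile} is a smooth regular closed curve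
\[
\gamma=(x,y)\colon\mathbb{R}/2\pi\mathbb{Z}\to\mathbb{R}^2\setminus\{0\},
\qquad x(-u)=-x(u),\quad y(-u)=y(u).
\]
At $u=0$ and $u=\pi$ the symmetry gives $x=0$ and $y'=0$; since $\gamma$ is
regular and avoids the origin, $x'\ne0$ and $y\ne0$ at these two points. Put
\[
f_\gamma(u,\theta)=\bigl(x(u)e^{i\theta},\,y(u)e^{2i\theta}\bigr),
\qquad (u,\theta)\in(\mathbb{R}/2\pi\mathbb{Z})^2 .
\]
Then $f_\gamma(-u,\theta+\pi)=f_\gamma(u,\theta)$, so $f_\gamma$ descends to
\[
K=(\mathbb{R}/2\pi\mathbb{Z})^2\big/\,(u,\theta)\sim(-u,\theta+\pi).
\]
The involution of the torus is free and reverses orientation, so $K$ is a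
non-orientable surface with $\chi(K)=0$: it is the Klein bottle. For
$0<u_0<\pi$ the strips $|u|\le u_0$ and $|u-\pi|\le\pi-u_0$ become two M\"obius
bands that cover $K$, with core circles $u=0$ and $u=\pi$. The image of
$f_\gamma$ is invariant under the rotations
$R_t(z_1,z_2)=(e^{it}z_1,e^{2it}z_2)$, because
$f_\gamma(u,\theta+t)=R_tf_\gamma(u,\theta)$, and under complex conjugation,
because $f_\gamma(u,-\theta)=\overline{f_\gamma(u,\theta)}$. Together these
maps form a group $O(2)$.

For any plane curve $(x,y)$ set
\[
\kappa=x'y''-y'x'',\qquad F=xy'-4yx'.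
\]
A change of parameter with derivative $\rho\neq0$ multiplies $\kappa$ by
$\rho^3$ and $F$ by $\rho$, so the sign of $\kappa F$ depends only on the
unparametrized curve. Finally let
\[
\mathcal{C}=\{(x,y):2x^2+y^2=3y,\ y>1\},
\]
an open arc of an ellipse through the origin, with endpoints $(\pm1,1)$ and
top point $(0,3)$.

\begin{theorem}\label{thm:exist}
There is a smooth substantial tight embedding of the Klein bottle into
$\mathbb{R}^4$, of the form $f_\gamma$.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $\gamma$ be a profile. Then $f_\gamma$ is tight if and only if, after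
replacing $(x,y)$ by $(\lambda x,\mu y)$ with suitable $\lambda,\mu\ne0$ and
possibly $u$ by $u+\pi$, the set $\{u:\kappa F>0\}$ is an interval
$(u_0,2\pi-u_0)$ with $0<u_0<\pi$ which $\gamma$ maps diffeomorphically onto
$\mathcal{C}$. In particular no real-analytic $\gamma$ gives a tight
$f_\gamma$.
\end{theorem}

\begin{corollary}\label{cor:dim}
The Klein bottle admits a substantial tight smooth immersion into
$\mathbb{R}^m$ if and only if $m=4$.
\end{corollary}

The two theorems are proved in full below. The corollary uses in addition the
two theorems of Kuiper quoted in Section~\ref{sec:dim}.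

\subsection{The idea}
Tightness of a Klein bottle means that every Morse height function has only
one local maximum (Section~\ref{sec:max}). On $f_\gamma$, nondegenerate maxima
can occur only where $\kappa F>0$ (Section~\ref{sec:hess}); the rest of the
surface is invisible to them, and may be changed at will as long as
$\kappa F\le0$ there. If we take for $\gamma$ the whole ellipse
$2x^2+y^2=3y$, which is not a profile because it passes through the origin,
the circle over the origin collapses to a point and the surface is a
projective plane. Its height functions are quotients of quadratic forms, and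
linear algebra shows that they have at most one nondegenerate maximum
(Section~\ref{sec:rp2}). The part with $\kappa F>0$ is the M\"obius band over
$\mathcal{C}$, and its complement is a disk. Lifting the bottom of the ellipse
off the origin replaces this disk by a second M\"obius band, and it can be
done keeping $\kappa F\le0$ (Section~\ref{sec:constr} and
Figure~\ref{fig:profile}). Section~\ref{sec:class} shows that the arc
$\mathcal{C}$ is forced.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[->] (-1.6,0)--(1.6,0) node[right]{$x$};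
\draw[->] (0,-0.3)--(0,3.4) node[above]{$y$};
\draw[very thick,domain=-1:1,samples=80,smooth]
  plot ({3*(\x)/(1+2*(\x)*(\x))},{3/(1+2*(\x)*(\x))});
\draw[dashed,domain=-0.7:0.7,samples=40,smooth]
  plot ({\x},{(3-sqrt(9-8*(\x)*(\x)))/2});
\draw[domain=-1:1,samples=100]
  plot ({\x},{0.25+2*pow(min(max((3-sqrt(9-8*(\x)*(\x)))/2-0.125,0),0.25),2)
  +max((3-sqrt(9-8*(\x)*(\x)))/2-0.375,0)});
\fill (1,1) circle (0.03) node[right]{$(1,1)$};
\fill (-1,1) circle (0.03) node[left]{$(-1,1)$};
\fill (0,3) circle (0.03) node[above right]{$(0,3)$};
\node[right] at (0.95,2.3) {$\mathcal{C}$};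
\end{tikzpicture}
\caption{The profile of the tight Klein bottle (schematic). The thick arc
$\mathcal{C}$ is the part $y>1$ of the ellipse $2x^2+y^2=3y$. The dashed
bottom of the ellipse, which passes through the origin, is replaced by a
convex arc in $y>0$. Under $(x,y)\mapsto(xe^{i\theta},ye^{2i\theta})$ the full
ellipse sweeps out a projective plane and the solid curve a Klein bottle; both
contain the M\"obius band swept out by $\mathcal{C}$.}
\label{fig:profile}
\end{figure}

\section{Tightness and local maxima}\label{sec:max}

Let $f\colon M\to\mathbb{R}^m$ be an immersion of a compact surface. A point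
$p$ is critical for $h_n$ exactly when $n$ is normal to $f$ at $p$, and in
local coordinates $(w_1,w_2)$ the Hessian of $h_n$ at $p$ is the matrix
$\bigl(\langle n,f_{w_iw_j}(p)\rangle\bigr)$. We use three standard facts.
\begin{itemize}
\item[(i)] If a Morse function on $M$ has $n_0$ local minima, $n_1$ saddles
and $n_2$ local maxima, then $n_0-n_1+n_2=\chi(M)$, and $n_0,n_2\ge1$ by
compactness.
\item[(ii)] The vectors $\xi$ for which $h_\xi$ is a Morse function are dense.
Indeed, the unit vectors with this property are the regular values of the map
$(p,n)\mapsto n$ from the unit normal bundle to $S^{m-1}$, and Sard's theorem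
applies.
\item[(iii)] If $p$ is a nondegenerate local maximum of $h_\xi$, then for
$\xi'$ near $\xi$ the function $h_{\xi'}$ has a nondegenerate local maximum
$p'$, and $p'\to p$ as $\xi'\to\xi$. This is the implicit function theorem
applied to the equation $dh_{\xi'}(p')=0$.
\end{itemize}

\begin{lemma}\label{lem:onemax}
An immersion $f\colon K\to\mathbb{R}^m$ of the Klein bottle is tight if and
only if every Morse height function has exactly one local maximum.
\end{lemma}

\begin{proof}
By (i), $n_1=n_0+n_2$, so the number of critical points is $2(n_0+n_2)$. It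
equals $1+2+1=4$ if and only if $n_0=n_2=1$. So tightness gives $n_2=1$.
Conversely, if $n_2=1$ for every Morse height function, apply this to $h_\xi$
and to $h_{-\xi}=-h_\xi$ to get $n_2=n_0=1$.
\end{proof}

The construction uses only this lemma. For the classification we need
information on height functions that are not Morse.

\begin{lemma}\label{lem:ab}
Let $f\colon K\to\mathbb{R}^m$ be tight and $\xi\ne0$ arbitrary.
\begin{itemize}
\item[(a)] A nondegenerate local maximum of $h_\xi$ is a global maximum.
\item[(b)] The function $h_\xi$ has at most one nondegenerate local maximum.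
\end{itemize}
\end{lemma}

\begin{proof}
By (ii) choose $\xi_j\to\xi$ with $h_{\xi_j}$ Morse. Let $p$ be a
nondegenerate local maximum of $h_\xi$, and let $p_j\to p$ be local maxima of
$h_{\xi_j}$ as in (iii). By Lemma~\ref{lem:onemax}, $p_j$ is the only local
maximum of $h_{\xi_j}$, hence the global one:
$h_{\xi_j}(p_j)\ge h_{\xi_j}(q)$ for all $q\in K$. Letting $j\to\infty$ gives
(a). If $h_\xi$ had two nondegenerate local maxima, then by (iii) so would
$h_{\xi_j}$ for large $j$; this gives (b).
\end{proof}

\section{The Hessian of a height function on $f_\gamma$}\label{sec:hess}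

Let $f=f_\gamma$. We compute on the torus, which covers $K$. All vectors at
$(u,\theta)$ have the form $(se^{i\theta},te^{2i\theta})$ with
$s,t\in\mathbb{C}$, and the inner product of two such vectors is
$\operatorname{Re}(s_1\bar s_2+t_1\bar t_2)$. In particular a vector with real
$s,t$ is orthogonal to a vector with imaginary $s,t$.

\begin{lemma}\label{lem:imm}
The map $f_\gamma$ is a substantial immersion.
\end{lemma}

\begin{proof}
The vectors $f_u=(x'e^{i\theta},y'e^{2i\theta})$ and
$f_\theta=(ixe^{i\theta},2iye^{2i\theta})$ are orthogonal. The first is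
nonzero because $\gamma$ is regular, the second because $\gamma$ avoids the
origin. Suppose $\langle f,(\zeta_1,\zeta_2)\rangle
=x\operatorname{Re}(\bar\zeta_1e^{i\theta})
+y\operatorname{Re}(\bar\zeta_2e^{2i\theta})$ is constant. Its Fourier
coefficients in $\theta$ of orders $1$ and $2$ are $x(u)\bar\zeta_1/2$ and
$y(u)\bar\zeta_2/2$, and they vanish for all $u$. Since $x'(0)\neq0$ and
$y(0)\ne0$, neither $x$ nor $y$ vanishes identically, so
$\zeta_1=\zeta_2=0$.
\end{proof}

The normal plane at $(u,\theta)$ has the orthogonal basis
\[
N_1=(-y'e^{i\theta},\,x'e^{2i\theta}),\qquad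
N_2=(-2y\,ie^{i\theta},\,x\,ie^{2i\theta}),
\]
since $\langle N_1,f_u\rangle=-y'x'+x'y'=0$,
$\langle N_2,f_\theta\rangle=-2yx+2xy=0$, and the other products pair real
with imaginary coefficients. The second derivatives are
\[
f_{uu}=(x''e^{i\theta},y''e^{2i\theta}),\quad
f_{u\theta}=(ix'e^{i\theta},2iy'e^{2i\theta}),\quad
f_{\theta\theta}=(-xe^{i\theta},-4ye^{2i\theta}).
\]
The nonzero products with the normal frame are
$\langle N_1,f_{uu}\rangle=\kappa$,
$\langle N_1,f_{\theta\theta}\rangle=F$ and
$\langle N_2,f_{u\theta}\rangle=G$, where
\[
G=2(xy'-yx').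
\]
So for $n=\alpha_1N_1+\alpha_2N_2$ the Hessian of $h_n$ at $(u,\theta)$, in
the coordinates $(u,\theta)$, is
\begin{equation}\label{eq:hess}
A_n=\begin{pmatrix}\alpha_1\kappa&\alpha_2G\\ \alpha_2G&\alpha_1F\end{pmatrix},
\qquad \det A_n=\alpha_1^2\,\kappa F-\alpha_2^2\,G^2 .
\end{equation}
Thus $\kappa$ measures the bending of the profile and $F$ the bending of the
orbit of the rotations, both toward $N_1$; the factor $4=2^2$ in $F$ comes
from the weight of the second coordinate. An extremum needs both to bend to
the same side.

\begin{lemma}\label{lem:noext}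
If $\kappa F\le0$ at $u$, then no height function has a nondegenerate local
extremum at $(u,\theta)$.
\end{lemma}

\begin{proof}
At a nondegenerate extremum $\det A_n>0$, and \eqref{eq:hess} then gives
$\kappa F>0$.
\end{proof}

Two normalizations do not affect tightness. Replacing $(x,y)$ by
$(\lambda x,\mu y)$ composes $f$ with the linear isomorphism
$L(z_1,z_2)=(\lambda z_1,\mu z_2)$, and
$\langle Lf,\xi\rangle=\langle f,L\xi\rangle$, so the family of height
functions is unchanged; $\kappa$ and $F$ are both multiplied by $\lambda\mu$,
so the sign of $\kappa F$ is unchanged. Replacing $u$ by $u+\pi$ gives again a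
profile, since $x(-u+\pi)=-x(u-\pi)=-x(u+\pi)$ and $y(-u+\pi)=y(u+\pi)$, and
it composes $f$ with the diffeomorphism of $K$ induced by
$(u,\theta)\mapsto(u+\pi,\theta)$. We also note that $\kappa$ and $F$ are even
functions of $u$, because $x,y',x''$ are odd and $y,x',y''$ are even.

\section{A projective plane over the ellipse}\label{sec:rp2}

Let $\mathcal{E}$ be the ellipse $2x^2+y^2=3y$. We first find the sign of
$\kappa F$ on it.

\begin{lemma}\label{lem:ellipse}
Let $\gamma=(x,y)$ be a smooth regular plane curve that lies on $\mathcal{E}$
for $u$ in an open interval $I$. Then on $I$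
\[
\gamma'=\rho\,(3-2y,\,4x),\qquad \kappa=36\rho^3,\qquad F=6\rho\,y(y-1),
\]
with $\rho$ smooth and nowhere zero. Hence $\kappa F$ has the sign of
$y(y-1)$ on $I$, and also at each endpoint of $I$ to which $\gamma$ extends as
a smooth regular curve.
\end{lemma}

\begin{proof}
The vector $\tau=(3-2y,4x)$ is orthogonal to the gradient $(4x,2y-3)$ of
$2x^2+y^2-3y$ and does not vanish on $\mathcal{E}$, so $\gamma'=\rho\tau$. On
$\mathcal{E}$ we have $4x^2=6y-2y^2$, whence
$F=\rho\bigl(4x^2-4y(3-2y)\bigr)=6\rho\,y(y-1)$. Moreover
$\gamma''=\rho'\tau+\rho(-2y',4x')=\rho'\tau+\rho^2(-8x,\,4(3-2y))$, so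
$\kappa=4\rho^3\bigl((3-2y)^2+8x^2\bigr)=36\rho^3$. Therefore
$\kappa F=216\,y(y-1)\,|\gamma'|^4/|\tau|^4$, and this identity extends by
continuity to the endpoints.
\end{proof}

So $\mathcal{C}$ is exactly the part of the ellipse where $\kappa F>0$. Now
parametrize $\mathcal{E}\setminus\{0\}$ by $c=x/y$. Substituting $x=cy$ in the
equation gives
\begin{equation}\label{eq:XY}
x=X(c)=\frac{3c}{1+2c^2},\qquad y=Y(c)=\frac{3}{1+2c^2},\qquad c\in\mathbb{R},
\end{equation}
and $c\mapsto(X,Y)$ is a diffeomorphism onto $\mathcal{E}\setminus\{0\}$, with
smooth inverse $x/y$. It maps $(-1,1)$ onto $\mathcal{C}$. The point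
$(Xe^{i\theta},Ye^{2i\theta})$ has numerators $3ce^{i\theta}$ and
$3e^{2i\theta}$, which are quadratic in $(e^{i\theta},c)$, and the denominator
$1+2c^2$ is quadratic as well when $1$ is read as $|e^{i\theta}|^2$. This is
the special property of this ellipse, and it suggests passing to homogeneous
coordinates. On $\mathbb{RP}^2$, with coordinates $[\zeta:c]$,
$(\zeta,c)\in(\mathbb{C}\times\mathbb{R})\setminus\{0\}$, define
\[
\Phi[\zeta:c]=\frac{(3c\zeta,\;3\zeta^2)}{Q(\zeta,c)},\qquad
Q(\zeta,c)=|\zeta|^2+2c^2 .
\]
Then $\Phi[e^{i\theta}:c]=(X(c)e^{i\theta},Y(c)e^{2i\theta})$. The set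
$\{|\zeta|\le|c|\}$ is a closed disk (take $c=1$), centered at the point
$[0:1]$ that $\Phi$ maps to the origin. Its complement
$B=\{|c|<|\zeta|\}$ is the open M\"obius band over $\mathcal{C}$.

For every $\xi$ we have $\langle\Phi,\xi\rangle=q/Q$ with $q$ a quadratic form
on $\mathbb{R}^3$, and $Q$ is positive definite.

\begin{lemma}\label{lem:rayleigh}
Let $q,Q$ be quadratic forms on $\mathbb{R}^3$ with $Q$ positive definite.
Then $q/Q$ has at most one nondegenerate local maximum on $\mathbb{RP}^2$.
\end{lemma}

\begin{proof}
The point $[v]$ is critical if and only if $dq(v)=(q/Q)(v)\,dQ(v)$, that is,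
if and only if $v$ is an eigenvector of $q$ relative to $Q$. Complete $v$ to a
$Q$-orthonormal basis of eigenvectors, with eigenvalues
$\lambda_0,\lambda_1,\lambda_2$. In the chart $[1:s:t]$ centered at $[v]$,
\[
\frac qQ=\frac{\lambda_0+\lambda_1s^2+\lambda_2t^2}{1+s^2+t^2}
=\lambda_0+\frac{(\lambda_1-\lambda_0)s^2+(\lambda_2-\lambda_0)t^2}{1+s^2+t^2},
\]
so the Hessian at $[v]$ is
$2\operatorname{diag}(\lambda_1-\lambda_0,\lambda_2-\lambda_0)$. It is
negative definite only if $\lambda_0$ is a simple eigenvalue and the largest
one, and this determines $[v]$.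
\end{proof}

\begin{example}[the projective plane is tight]\label{ex:rp2}
The map $\Phi$ is an immersion: where $\zeta\neq0$ this is the computation of
Lemma~\ref{lem:imm}, and in the chart $c=1$ the derivative at $\zeta=0$ is
$\zeta\mapsto(\tfrac32\zeta,0)$. By the proof above, $q/Q$ is a Morse function
exactly when the three eigenvalues are distinct, and then it has three
critical points. Since $\mathbb{RP}^2$ has mod~$2$ Betti numbers $1,1,1$, the
immersion $\Phi$ is tight.
\end{example}

\begin{example}[a degenerate direction]\label{ex:deg}
Take $\xi=(1,-\tfrac14)$ and write $\zeta=p+ir$. Then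
$q=3cp-\tfrac34(p^2-r^2)$ and
\[
\tfrac34Q-q=\tfrac32(p-c)^2 .
\]
So the largest eigenvalue $\tfrac34$ is double, and the maximum is attained
along the projective line $c=\operatorname{Re}\zeta$, which is the curve
$[e^{i\theta}:\cos\theta]$. This line lies in $B$ except for the point
$[1:1]$, where it touches the boundary, and over it the point
$(X(c),Y(c))$ runs through all of $\mathcal{C}$. Since
$R_t\Phi[\zeta:c]=\Phi[e^{it}\zeta:c]$, the rotated lines
$[e^{i\theta}:\cos(\theta-t)]$ play the same role for $R_t\xi$, and every
point of $B$ lies on one of them. In Section~\ref{sec:class} we recover these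
curves from tightness alone, and the ellipse from the curves.
\end{example}

A profile that agrees with the ellipse wherever $\kappa F>0$ inherits the
conclusion of Lemma~\ref{lem:rayleigh}.

\begin{proposition}\label{prop:suff}
Let $\gamma$ be a profile such that $\{\kappa F>0\}=(u_0,2\pi-u_0)$ with
$0<u_0<\pi$, and $\gamma$ maps this interval diffeomorphically onto
$\mathcal{C}$. Then $f_\gamma$ is tight.
\end{proposition}

\begin{proof}
Let $K^+\subset K$ be the open set where $\kappa F>0$. The function
$c(u)=x(u)/y(u)$ is a diffeomorphism of $(u_0,2\pi-u_0)$ onto $(-1,1)$, and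
$c(-u)=-c(u)$. Consider $j(u,\theta)=[e^{i\theta}:c(u)]$. Since
$j(-u,\theta+\pi)=[-e^{i\theta}:-c(u)]=j(u,\theta)$, it is defined on $K^+$.
It is a local diffeomorphism, because the cylinder $|\zeta|=1$ projects
radially onto the unit sphere minus its poles by a diffeomorphism, and the
sphere covers $\mathbb{RP}^2$. It is injective on $K^+$: if
$j(\tilde u,\tilde\theta)=j(u,\theta)$, then
$(e^{i\tilde\theta},c(\tilde u))=\pm(e^{i\theta},c(u))$, and the two signs
give $(\tilde u,\tilde\theta)=(u,\theta)$ and
$(\tilde u,\tilde\theta)=(-u,\theta+\pi)$. Finally $f_\gamma=\Phi\circ j$ on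
$K^+$, because $\gamma(u)=(X(c(u)),Y(c(u)))$.

Let $h_\xi$ be a Morse function on $K$. Its local maxima are nondegenerate, so
they lie in $K^+$ by Lemma~\ref{lem:noext}. There $h_\xi=(q/Q)\circ j$, so $j$
maps them injectively to nondegenerate local maxima of $q/Q$. By
Lemma~\ref{lem:rayleigh} there is at most one, and by compactness exactly
one. Lemma~\ref{lem:onemax} gives tightness.
\end{proof}

\section{Replacing the disk by a M\"obius band}\label{sec:constr}

To prove Theorem~\ref{thm:exist} we must join $(-1,1)$ to $(1,1)$ by a
symmetric arc that continues $\mathcal{C}$ smoothly, misses the origin, and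
has $\kappa F\le0$. For a graph $y=y(x)$, with $x$ as parameter, $\kappa=y''$
and $F=xy'-4y$. The lower part of the ellipse is the graph of
\[
\ell(x)=\tfrac12\bigl(3-\sqrt{9-8x^2}\bigr),\qquad |x|\le1,
\]
a smooth even function with $0\le\ell\le1$, $\ell(0)=0$, and $\ell=1$ only at
$x=\pm1$. Lemma~\ref{lem:ellipse} applies with
$\rho=1/(3-2\ell)=1/\sqrt{9-8x^2}>0$ and gives
\begin{equation}\label{eq:ell}
\ell''=36\rho^3>0,\qquad x\ell'-4\ell=6\rho\,\ell(\ell-1)\le0 .
\end{equation}
We want a positive function that equals $\ell$ near $\pm1$ and keeps both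
signs. We look for it in the form $\psi\circ\ell$. A convex nondecreasing
$\psi$ preserves convexity, and, as we shall see, the inequality
$\psi(s)\ge s\psi'(s)$ preserves the second sign. A smoothing of
$\max(s,\mathrm{const})$ has these properties.

Choose a smooth nondecreasing $\eta\colon\mathbb{R}\to[0,1]$ with $\eta=0$ on
$(-\infty,\frac18]$ and $\eta=1$ on $[\frac38,\infty)$, and set
$\psi(s)=\frac12-\int_s^{1/2}\eta$. Then $\psi'=\eta$, so $\psi$ is smooth,
nondecreasing and convex, and:
\begin{itemize}
\item $\psi(s)=s$ for $s\ge\frac38$;
\item $\psi$ is constant on $(-\infty,\frac18]$, so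
$\psi\ge\psi(\frac18)\ge\frac12-\frac38>0$;
\item $\psi(s)\ge s\psi'(s)$ for $s\ge0$, because $\psi-s\psi'$ has derivative
$-s\psi''\le0$ for $s\ge0$ and vanishes for $s\ge\frac38$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:exist}]
Let $P$ be the union of the closed arc $\overline{\mathcal{C}}$ and the graph
$y=\psi(\ell(x))$, $|x|\le1$. On the graph $0<y\le1$, with $y=1$ only at
$x=\pm1$, because $\psi(s)=s$ on $[\frac38,1]$ and $\psi\le\frac38$ below
$\frac38$. So the two arcs meet only at their endpoints $(\pm1,1)$, near which
$P$ coincides with the ellipse. Hence $P$ is a smooth simple closed curve in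
$\{y>0\}$. It is symmetric under the reflection $S(x,y)=(-x,y)$ and meets the
$y$-axis exactly at $(0,3)$ and at $(0,y_0)$, $y_0=\psi(0)$.

Parametrize $P$ with constant speed by
$\gamma\colon\mathbb{R}/2\pi\mathbb{Z}\to P$ with $\gamma(0)=(0,y_0)$. The
curve $u\mapsto S\gamma(-u)$ is a parametrization of $P$ with the same speed,
the same initial point and the same initial velocity, since $\gamma'(0)$ is
horizontal. So $S\gamma(-u)=\gamma(u)$, and $\gamma$ is a profile. The point
$\gamma(\pi)$ is fixed by $S$, so it is $(0,3)$, and the preimage of
$\mathcal{C}$ is an interval $(u_0,2\pi-u_0)$ with $0<u_0<\pi$.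

On $\mathcal{C}$ we have $\kappa F>0$ by Lemma~\ref{lem:ellipse}. On the
graph, \eqref{eq:ell} and the properties of $\psi$ give
\[
y''=\psi''(\ell)\,\ell'^2+\psi'(\ell)\,\ell''\ge0,\qquad
xy'=\psi'(\ell)\,x\ell'\le4\ell\,\psi'(\ell)\le4\psi(\ell)=4y,
\]
so $\kappa\ge0\ge F$ in the parameter $x$, and $\kappa F\le0$. Thus
$\{\kappa F>0\}=(u_0,2\pi-u_0)$, and $f_\gamma$ is tight by
Proposition~\ref{prop:suff}. It is a substantial immersion by
Lemma~\ref{lem:imm}.

It remains to show that $f_\gamma$ is injective on $K$; an injective immersion
of a compact surface is an embedding. Let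
$f_\gamma(u,\theta)=f_\gamma(\tilde u,\tilde\theta)$. Since $y>0$, the second
coordinates give $y(\tilde u)=y(u)$ and
$\tilde\theta\in\{\theta,\theta+\pi\}$, and the first give
$|x(\tilde u)|=|x(u)|$. So $\gamma(\tilde u)$ is $\gamma(u)$ or
$S\gamma(u)=\gamma(-u)$, and $\tilde u=\pm u$ because $P$ is simple. Suppose
$x(u)\ne0$. If $\tilde u=u$, the first coordinates give
$\tilde\theta=\theta$; if $\tilde u=-u$, then $x(\tilde u)=-x(u)$ and they
give $\tilde\theta=\theta+\pi$. Suppose $x(u)=0$. Then $u\in\{0,\pi\}$, so
$\tilde u=u=-u$, and $(u,\theta)\sim(u,\theta+\pi)$. In every case the two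
points are the same point of $K$.
\end{proof}

\section{The ellipse is forced}\label{sec:class}

We prove Theorem~\ref{thm:class}. The condition is sufficient by
Proposition~\ref{prop:suff}, since the two normalizations preserve tightness
(Section~\ref{sec:hess}). For the converse, assume from now on that
$f=f_\gamma$ is tight.

Tightness is a system of inequalities, and we want an equation for the curve.
It comes from the degenerate directions. At a point with $\kappa F>0$ the
normals $n$ with $A_n$ negative definite form an open sector of the normal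
plane, and each of them has its global maximum at the point, by
Lemma~\ref{lem:ab}(a). The same then holds for a normal on the boundary of the
sector. There the Hessian has a kernel, and at a maximum the third derivative
along the kernel must vanish. This equation says that the boundary normal is
constant along the integral curves of the kernel, as in
Example~\ref{ex:deg}.

Regard $\gamma,\kappa,F,G$ as $2\pi$-periodic functions on $\mathbb{R}$. Let
$E=\{\kappa F>0\}\subset\mathbb{R}/2\pi\mathbb{Z}$. It is nonempty, by
Lemma~\ref{lem:noext} applied to the maximum of a Morse height function. Let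
$J$ be a connected component of the preimage of $E$ in $\mathbb{R}$. Either
$J=\mathbb{R}$, or $J$ is a bounded open interval of length at most $2\pi$,
with $\kappa F=0$ at both endpoints, which maps bijectively onto a component
of $E$. On $J$ the functions $\kappa$ and $F$ have the same constant sign
$\epsilon$.

\subsection{A constant supporting direction over $J$}
First we exclude the case in which the sector is a half-plane, whose boundary
normals $\pm N_2$ have zero Hessian.

\begin{lemma}\label{lem:G}
$G\ne0$ on $J$.
\end{lemma}

\begin{proof}
Suppose $G(u)=0$ with $u\in J$, and let $p=(u,\theta)$. For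
$n=-\epsilon N_1+sN_2$ with any $s\in\mathbb{R}$, formula \eqref{eq:hess}
gives $A_n=\operatorname{diag}(-|\kappa|,-|F|)$. By Lemma~\ref{lem:ab}(a),
$\langle-\epsilon N_1+sN_2,f(q)-f(p)\rangle\le0$ for all $q\in K$ and all
$s$, with $N_1,N_2$ taken at $p$. Letting $s\to\pm\infty$ gives
$\langle N_2,f(q)-f(p)\rangle=0$ for all $q$, which contradicts
substantiality.
\end{proof}

\begin{lemma}\label{lem:const}
There are a smooth function $\Theta\colon J\to\mathbb{R}$ with nowhere
vanishing derivative, and constants $a,b,k>0$ and $\varphi\in\mathbb{R}$, such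
that the height function in the direction $\xi^*=(a,be^{i\varphi})$,
\[
H(u,\theta)=a\,x(u)\cos\theta+b\,y(u)\cos(2\theta-\varphi),
\]
has maximum value $k$ and attains it at $(u,\Theta(u))$ for every $u\in J$.
\end{lemma}

\begin{proof}
Over $J$ consider the normals
$n_t=-\epsilon|G|N_1+t\sqrt{\kappa F}\,N_2$ and $\nu=n_1$; they are smooth and
nonzero by Lemma~\ref{lem:G}. By \eqref{eq:hess},
\[
A_{n_t}=\begin{pmatrix}-|G||\kappa|&tG\sqrt{\kappa F}\\
tG\sqrt{\kappa F}&-|G||F|\end{pmatrix},\qquad
\det A_{n_t}=(1-t^2)\,G^2\kappa F .
\]
For $0\le t<1$ this form is negative definite, so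
$\langle n_t(p),f(q)-f(p)\rangle\le0$ for all $q$ by Lemma~\ref{lem:ab}(a).
Letting $t\to1$, we see that $h_{\nu(p)}$ attains its global maximum at $p$,
for every $p$ over $J$. The form $A_\nu$ has rank one, and its first row shows
that its kernel is spanned by
\[
v=\partial_u+\omega\,\partial_\theta,\qquad
\omega=\operatorname{sgn}(G)\,\frac{|\kappa|}{\sqrt{\kappa F}},
\]
where $\omega$ is a smooth nowhere vanishing function of $u\in J$. Let
$\Theta$ be a primitive of $\omega$ on $J$, put $p(u)=(u,\Theta(u))$ and
$g(u)=f(p(u))$, and write $\nu(u)$ for $\nu(p(u))$. Primes denote $d/du$ along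
this curve. We show that $\nu'$ is parallel to $\nu$.

\emph{The vector $\nu'$ is normal.} For $w\in\{u,\theta\}$ differentiate
$\langle\nu,f_w\rangle=0$:
\[
0=\langle\nu',f_w\rangle+\langle\nu,f_{uw}+\omega f_{\theta w}\rangle
=\langle\nu',f_w\rangle+A_\nu(v,\partial_w)=\langle\nu',f_w\rangle .
\]

\emph{Both $\nu$ and $\nu'$ are orthogonal to $g''$.} We have
$g''=f_{uu}+2\omega f_{u\theta}+\omega^2f_{\theta\theta}+\omega'f_\theta$, so
$\langle n,g''\rangle=A_n(v,v)$ for every normal $n$, and in particular
$\langle\nu,g''\rangle=0$ on $J$. Fix $u_1\in J$. The function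
$u\mapsto\langle\nu(u_1),g(u)\rangle$ has a maximum at $u_1$, with vanishing
first and second derivatives there, so by Taylor's formula its third
derivative vanishes too. Thus $\langle\nu,g'''\rangle=0$ on $J$.
Differentiating $\langle\nu,g''\rangle=0$ now gives
$\langle\nu',g''\rangle=0$.

The linear functional $n\mapsto A_n(v,v)$ on the normal plane is nonzero,
since it is negative on $n_0$. Its kernel is a line that contains $\nu\ne0$
and $\nu'$. So $\nu'$ is parallel to $\nu$, and $\xi^*=\nu/|\nu|$ is constant
along the curve. Hence $H=h_{\xi^*}$ attains its global maximum $k$ at every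
point $p(u)$. The primitive $\Theta$ is determined up to a constant, and
adding $t$ to $\Theta$ replaces $\xi^*$ by $R_t\xi^*$, because
$N_j(u,\theta+t)=R_tN_j(u,\theta)$. Choose the constant so that the first
coordinate of $\xi^*$ is real and nonnegative. Then $\xi^*=(a,be^{i\varphi})$
with $a,b\ge0$, and $H$ has the stated form.

For each $u$ the function $H(u,\cdot)$ has mean zero. If $k\le0$, then
$H\le0$ forces $H\equiv0$, contrary to substantiality; so $k>0$. If $a=0$,
then $k=\max_\theta H(u,\theta)=b|y(u)|$ for $u\in J$, so $y$ is constant on
$J$. If $b=0$, then $k=a|x(u)|$ and $x$ is constant on $J$. In both cases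
$\kappa=0$ on $J$, which is false.
\end{proof}

\subsection{The supporting direction is real}
In Example~\ref{ex:deg} both coordinates of the direction are real, and we
must show that the same holds here. The argument looks at what happens at the
ends of $J$: if $\varphi\notin\pi\mathbb{Z}$, the curve of maxima can neither
stop nor cross the circle $u=0$.

\begin{lemma}\label{lem:phase}
$\varphi\in\pi\mathbb{Z}$.
\end{lemma}

\begin{proof}
Suppose $\varphi\notin\pi\mathbb{Z}$. Then
\begin{equation}\label{eq:nosin}
\sin\theta \text{ and } \sin(2\theta-\varphi)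
\text{ do not vanish simultaneously.}
\end{equation}

\emph{Claim: $H_{\theta\theta}<0$ at every point $(u_2,\theta_2)$ where
$H=k$.} Put $\alpha=ax(u_2)$, $\beta=by(u_2)$ and
$w(\theta)=\alpha\cos\theta+\beta\cos(2\theta-\varphi)$, which has maximum $k$
at $\theta_2$. If the claim fails, then $w'=w''=0$ at $\theta_2$, and
$w'''=0$ as well because $\theta_2$ is a maximum. From
\[
w'=-\alpha\sin\theta-2\beta\sin(2\theta-\varphi),\qquad
w'''=\alpha\sin\theta+8\beta\sin(2\theta-\varphi)
\]
we get $\alpha\sin\theta_2=0=\beta\sin(2\theta_2-\varphi)$. On the other hand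
$4w+w''=3\alpha\cos\theta$ and $w+w''=-3\beta\cos(2\theta-\varphi)$ take the
nonzero values $4k$ and $k$ at $\theta_2$, so $\alpha,\beta\ne0$. This
contradicts \eqref{eq:nosin}.

\emph{$J$ has no endpoint.} Let $u_2$ be an endpoint. Choose $u_j\to u_2$ in
$J$ such that $\Theta(u_j)$ converges mod $2\pi$ to some $\theta_2$. Then
$H(u_2,\theta_2)=k$, so $\xi^*=\alpha_1N_1+\alpha_2N_2$ at this point and the
Hessian of $H$ is negative semidefinite. By the claim and \eqref{eq:hess},
$\alpha_1F=H_{\theta\theta}<0$, so $F(u_2)\ne0$. Since $\kappa F=0$ at $u_2$,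
we get $\kappa(u_2)=0$ and $H_{uu}=\alpha_1\kappa=0$. The determinant
$-H_{u\theta}^2$ of the Hessian is nonnegative, so $H_{u\theta}=0$. Write
$H=L(\theta)\cdot\gamma(u)$ with
$L(\theta)=(a\cos\theta,b\cos(2\theta-\varphi))$, and let $\dot L=dL/d\theta$.
At $(u_2,\theta_2)$,
\[
L\cdot\gamma=k,\qquad \dot L\cdot\gamma=H_\theta=0,\qquad
L\cdot\gamma'=H_u=0,\qquad \dot L\cdot\gamma'=H_{u\theta}=0 .
\]
The vectors $L\neq0$ and $\dot L$ are both orthogonal to $\gamma'\ne0$ in
$\mathbb{R}^2$, so $\dot L=sL$, and $0=\dot L\cdot\gamma=sk$ gives $s=0$.
Thus $\dot L=(-a\sin\theta_2,-2b\sin(2\theta_2-\varphi))=0$ with $a,b>0$,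
contradicting \eqref{eq:nosin}.

\emph{$J\neq\mathbb{R}$.} Otherwise $0\in J$, and $(0,\theta_0)$ with
$\theta_0=\Theta(0)$ is a critical point of $H$. Since $x(0)=y'(0)=0$,
\[
0=H_\theta=-2b\,y(0)\sin(2\theta_0-\varphi),\qquad
0=H_u=a\,x'(0)\cos\theta_0 .
\]
As $y(0),x'(0)\neq0$, both $2\theta_0-\varphi$ and $2\theta_0$ lie in
$\pi\mathbb{Z}$, and so does $\varphi$.

Since $J$ is either bounded or all of $\mathbb{R}$, we have a contradiction.
\end{proof}

\subsection{The arc over $J$}
With a real direction, the equations $H=k$ and $H_\theta=0$ along the curve of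
maxima can be solved for $x$ and $y$.

\begin{lemma}\label{lem:arc}
The interval $J$ is bounded, and there are $\lambda,\mu\ne0$, depending on
$J$, such that $\hat\gamma=(\hat x,\hat y)=(\lambda x,\mu y)$ maps $J$
diffeomorphically onto $\mathcal{C}$ and the two endpoints of $J$ to the two
endpoints of $\mathcal{C}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:phase}, $\delta=-\cos\varphi$ is $\pm1$ and
$\cos(2\theta-\varphi)=\delta(1-2\cos^2\theta)$. Put $\lambda=3a/4k$ and
$\mu=3\delta b/k$. With $c=\cos\theta$,
\[
H=\frac k3\bigl(4c\,\hat x+(1-2c^2)\,\hat y\bigr),\qquad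
H_\theta=-\frac{4k}3\sin\theta\,(\hat x-c\,\hat y).
\]
Now let $\theta=\Theta(u)$ and $c=\cos\Theta(u)$ with $u\in J$. Since $\Theta$
is strictly monotone, $\sin\Theta(u)$ vanishes only at isolated points. At
all other points $H_\theta=0$ gives $\hat x=c\hat y$, and then $H=k$ gives
$(1+2c^2)\hat y=3$. By continuity these two equations hold on all of $J$, so
$\hat\gamma(u)=(X(c),Y(c))$ by \eqref{eq:XY}, and $\hat\gamma(J)$ lies on the
ellipse in $y>0$. The sign of $\kappa F$ is the same for $\gamma$ and
$\hat\gamma$, and it is positive on $J$. By Lemma~\ref{lem:ellipse},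
$\hat y>1$ on $J$, that is, $\hat\gamma(J)\subset\mathcal{C}$.

The function $\hat x/\hat y\colon J\to(-1,1)$ is the composition of the
immersion $\hat\gamma\colon J\to\mathcal{C}$ with a chart of $\mathcal{C}$, so
its derivative vanishes nowhere and it is strictly monotone. A strictly
monotone function is not periodic, so $J\ne\mathbb{R}$ and $J$ is bounded. At
an endpoint $u_2$ of $J$ the point $\hat\gamma(u_2)$ lies in
$\overline{\mathcal{C}}$. It does not lie in $\mathcal{C}$, since otherwise
the last sentence of Lemma~\ref{lem:ellipse} would give $\kappa F>0$ at $u_2$.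
So $\hat x/\hat y$ tends to $\pm1$ at each endpoint, and by strict
monotonicity it tends to $-1$ at one and to $1$ at the other. Hence it is a
diffeomorphism of $J$ onto $(-1,1)$.
\end{proof}

\subsection{Position and number of the arcs}
So far we have used only part (a) of Lemma~\ref{lem:ab}. Part (b) locates $J$
and shows that there is no second arc.

\begin{proof}[Proof of Theorem~\ref{thm:class}, necessity]
\emph{$J$ is centered at $0$ or $\pi$ mod $2\pi$.} Let $u^*\in J$ be the point
with $\hat\gamma(u^*)=(0,3)$. There $x=0$, and $y'=0$ because the tangent to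
the ellipse is horizontal. So $N_1=(0,x'(u^*))$ at both points $(u^*,0)$ and
$(u^*,\pi)$, and $A_{-\epsilon N_1}=\operatorname{diag}(-|\kappa|,-|F|)$ is
negative definite at both. By Lemma~\ref{lem:ab}(b) they are the same point of
$K$, which means $u^*\equiv-u^*$, so $u^*\equiv0$ or $\pi$ mod $2\pi$. The
reflection $u\mapsto2u^*-u$ fixes $u^*$ and preserves $\kappa F$, which is
even and $2\pi$-periodic. Hence it maps $J$ to itself.

\emph{The points $0$ and $\pi$ are not both in $E$.} Let $u_*\in\{0,\pi\}$ lie
in $E$. Since $x=y'=0$ there, $\kappa F=-4x'^2\,yy''$, so $yy''<0$. Consider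
$h_{(0,1)}=y(u)\cos2\theta$, and take $\theta_*=0$ if $y(u_*)>0$ and
$\theta_*=\pi/2$ if $y(u_*)<0$, so that
$\cos2\theta_*=\operatorname{sgn}y(u_*)$. At $(u_*,\theta_*)$ the first
derivatives $y'\cos2\theta$ and $-2y\sin2\theta$ vanish, and the Hessian is
$\operatorname{diag}(y''\operatorname{sgn}y,\,-4|y|)$, which is negative
definite. If both $0$ and $\pi$ were in $E$, then $h_{(0,1)}$ would have
nondegenerate local maxima on the two disjoint circles $u=0$ and $u=\pi$ of
$K$, contrary to Lemma~\ref{lem:ab}(b).

Every component of $E$ contains $0$ or $\pi$, and only one of these points is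
in $E$. So $E$ has a single component, the image of $J$. After replacing $u$
by $u+\pi$ if necessary, and translating $J$ by a multiple of $2\pi$, the
interval $J$ is centered at $\pi$, so $J=(u_0,2\pi-u_0)$ with
$0\le u_0<\pi$. If $u_0=0$, the two endpoints of $J$ would have the same image
under the periodic map $\hat\gamma$, contrary to Lemma~\ref{lem:arc}. So
$u_0>0$, and $\hat\gamma$ satisfies the condition of the theorem.

\emph{Analytic profiles.} Let $\gamma$ be real analytic with $f_\gamma$ tight.
Then the analytic function $2\hat x^2+\hat y^2-3\hat y$ vanishes on $J$, hence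
everywhere, and $\hat\gamma$ is an immersion of the circle into
$\mathcal{E}$. Its image is open and compact, so it is all of $\mathcal{E}$
and contains the origin. This is excluded for a profile.
\end{proof}

\begin{remark}
The substitution $x=\frac{3}{2\sqrt2}\tilde x$, $y=\frac32\tilde y$ turns
$\mathcal{E}$ into the circle $\tilde x^2+(\tilde y-1)^2=1$. The most natural
way to lift it off the origin gives the profiles $(\sin u,\,r-\cos u)$ with
$r>1$. They are analytic, so none of them is tight. Within the family
$f_\gamma$, the arc $\mathcal{C}$ must be kept exactly, and a cutoff function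
like the one in Section~\ref{sec:constr} cannot be avoided.
\end{remark}

\section{Other dimensions}\label{sec:dim}

We use two theorems of Kuiper.

\begin{theorem}[Kuiper \cite{K62}; see also \cite{CR}]\label{thm:K5}
If a compact connected surface without boundary has a substantial tight smooth
immersion into $\mathbb{R}^m$, then $m\le5$, and if $m=5$ the surface is
$\mathbb{RP}^2$, embedded as a Veronese surface.
\end{theorem}

\begin{theorem}[Kuiper \cite{K60}]\label{thm:K3}
The Klein bottle has no tight smooth immersion into $\mathbb{R}^3$.
\end{theorem}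

\begin{proof}[Proof of Corollary~\ref{cor:dim}]
The case $m=4$ is Theorem~\ref{thm:exist}. Theorem~\ref{thm:K5} excludes
$m\ge5$ and Theorem~\ref{thm:K3} excludes $m=3$. For $m\le2$ a compact surface
without boundary has no immersion into $\mathbb{R}^m$ at all: for $m=2$ the
image would be a nonempty open and compact subset of the plane, and for
$m\le1$ the dimension is too small.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CR}
T.~E.~Cecil and P.~J.~Ryan, \emph{Tight and Taut Immersions of Manifolds},
Pitman, 1985.

\bibitem{notes}
\emph{Classical and Modern Morse Theory with Applications},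
\texttt{https://www.ime.usp.br/\textasciitilde piccione/Downloads/notascoloquio.pdf}.

\bibitem{K60}
N.~H.~Kuiper, \emph{On surfaces in Euclidean three-space},
Bull. Soc. Math. Belg. \textbf{12} (1960), 5--22.

\bibitem{K62}
N.~H.~Kuiper, \emph{On convex maps},
Nieuw Arch. Wisk. (3) \textbf{10} (1962), 147--164.

\end{thebibliography}
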